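\title{Slenderness of 0L languages is undecidable}

\begin{abstract}
A language is slender if the number of its words of each length is bounded by a constant. We show that no algorithm decides whether the language generated by a given 0L system is slender. More precisely, the problem is $\Sigma^0_2$-complete, already for propagating systems in which every generated word contains at most one occurrence of a letter with more than one production. In the construction one letter guesses a computation and deposits letters that grow at the rates $\beta$ and $\beta^2$. Equality of two word lengths then compares the step at distance $2p$ from the end of a derivation with the step at distance $p$, and this comparison verifies a first-in-first-out queue.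
\end{abstract}

\section{Introduction and results}\label{sec:intro}

A \emph{0L system} is a triple $G=\langle\Sigma,\tau,w\rangle$. Here $\Sigma$ is a finite alphabet, $w\in\Sigma^*$ is the \emph{axiom}, and $\tau$ assigns to each letter $a\in\Sigma$ a finite nonempty set $\tau(a)\subseteq\Sigma^*$. We write $a\to x$ for $x\in\tau(a)$ and call this a \emph{production} of $a$. The map $\tau$ extends to words by $\tau(a_1\cdots a_k)=\tau(a_1)\cdots\tau(a_k)$, with $\tau(\varepsilon)=\{\varepsilon\}$ for the empty word $\varepsilon$, and to sets of words by taking unions. Thus in one step of a derivation all letters of a word are rewritten at once, each occurrence independently of the others. The language generated by $G$ is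
\[
L(G)=\bigcup_{n\ge0}\tau^n(w);
\]
every word that appears in a derivation belongs to it. Languages of this form are \emph{0L languages}. The system is \emph{propagating} if no production has the empty word as its right side.

A language $L\subseteq\Sigma^*$ is \emph{slender} if there is a constant $k$ such that, for every $\ell\ge0$, $L$ contains at most $k$ words of length $\ell$. In a slender language the length of a word determines the word up to boundedly many possibilities. For a 0L language this asks how much of the nondeterminism of the system is visible in the lengths.

\begin{example}\label{ex:det}
Let $G$ be propagating with exactly one production for each letter. Then $L(G)=\{w_0,w_1,\dots\}$ with $|w_0|\le|w_1|\le\cdots$, and the set of letters of $w_n$ determines that of $w_{n+1}$. Suppose that more than $2^{|\Sigma|}$ indices $n$ give the same length. Then there are $a<b$ such that $|w_a|=|w_b|$ and $w_a,w_b$ have the same set of letters. All letters of $w_a,\dots,w_{b-1}$ have a production of length one, and no other letters occur later, so the lengths stay constant and $L(G)$ is finite. In either case $L(G)$ is slender.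
\end{example}

\begin{example}\label{ex:ternary}
Take the axiom $e$ and the productions $e\to eX$, $e\to eY$, $X\to X^3$, $Y\to Y^3$. After $n$ steps we obtain the $2^n$ words $eZ_0Z_1^3\cdots Z_{n-1}^{3^{n-1}}$ with $Z_p\in\{X,Y\}$. They are distinct and have the same length, so the language is not slender. Now replace $e\to eY$ by $e\to eYY$. The lengths become $1+\sum_{p<n}d_p3^p$ with $d_p\in\{1,2\}$, and the ternary digits $d_p$ record $n$ and every choice. The language has at most one word of each length.
\end{example}

We ask whether there is an algorithm that, given an arbitrary 0L system $G$, decides whether $L(G)$ is slender. This problem was reported as open in \cite{slender}. The examples may suggest a positive answer. A letter of a 0L system never sees its neighbors, so a derivation cannot check that the word it builds encodes a computation, and it cannot discard a wrong guess. In Example~\ref{ex:ternary}, comparing lengths means comparing two numerals digit by digit, which looks like a task for a finite automaton. The answer is nevertheless negative: the checking that a derivation cannot do is done by the equation between two lengths.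

Throughout, $\mathbb N=\{0,1,2,\dots\}$, and a set $S\subseteq\mathbb N$ is \emph{recursively enumerable} if some Turing machine accepts exactly the elements of $S$.

\begin{theorem}\label{thm:main}
There is an algorithm which, given a Turing machine recognizing a recursively enumerable set $S\subseteq\mathbb N$, constructs a 0L system $G_S$ such that
\begin{enumerate}
\item[(i)] $G_S$ is propagating, and every word of $L(G_S)$ contains at most one occurrence of a letter with more than one production;
\item[(ii)] if $S$ is finite, then $L(G_S)$ has at most $2^{|S|}$ words of each length (so at most one word of each length if $S=\emptyset$);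
\item[(iii)] if $S$ is infinite, then $L(G_S)$ is not slender.
\end{enumerate}
\end{theorem}

\begin{corollary}\label{cor:undec}
No algorithm decides, given a 0L system $G$, whether $L(G)$ is slender. No algorithm even separates the systems with at most one word of each length from the systems with non-slender language.
\end{corollary}

Here an algorithm \emph{separates} two classes of systems if it halts on every system, answers ``yes'' on the first class and answers ``no'' on the second.

\begin{proof}
Given a Turing machine $N$, consider the machine that ignores its input $m$, runs $N$ on the empty input and accepts if $N$ halts. It recognizes $S=\mathbb N$ if $N$ halts and $S=\emptyset$ otherwise. By Theorem~\ref{thm:main}, $L(G_S)$ is not slender in the first case and has at most one word of each length in the second. An algorithm of either kind would therefore decide the halting problem.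
\end{proof}

To state the exact complexity, encode systems and machines by natural numbers. A set is $\Pi^0_1$ if it has the form $\{x:\forall y\,R(x,y)\}$, and $\Sigma^0_2$ if it has the form $\{x:\exists y\,\forall z\,R(x,y,z)\}$, with $R$ decidable. A set $Z$ in one of these classes is \emph{complete} for the class if every set $Z'$ of the class reduces to it, that is, if there is a computable $f$ with $x\in Z'\Leftrightarrow f(x)\in Z$. We use two classical facts. The complement of the halting problem, the set of machines that do not halt on the empty input, is $\Pi^0_1$-complete. If $S_x$ denotes the set recognized by the $x$-th Turing machine, then $\{x: S_x\text{ is finite}\}$ is $\Sigma^0_2$-complete; see \cite{rogers}.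

\begin{corollary}\label{cor:complete}
The set $\{G: L(G)\text{ is slender}\}$ is $\Sigma^0_2$-complete. For each fixed $k\ge1$, the set $\{G: L(G)\text{ has at most }k\text{ words of each length}\}$ is $\Pi^0_1$-complete. Hardness holds already for systems as in Theorem~\ref{thm:main}(i).
\end{corollary}

\begin{proof}
The sets $L_n=\bigcup_{i\le n}\tau^i(w)$ are finite, computable from $G$ and $n$, and increase to $L(G)$. So $L(G)$ has at most $k$ words of each length if and only if $|L_n\cap\Sigma^\ell|\le k$ for all pairs $(\ell,n)$. This condition is $\Pi^0_1$ for fixed $k$, and prefixing it with $\exists k$ shows that slenderness is $\Sigma^0_2$. By Theorem~\ref{thm:main}, the computable map $x\mapsto G_{S_x}$ reduces $\{x:S_x\text{ is finite}\}$ to slenderness. The map $N\mapsto G_S$ from the proof of Corollary~\ref{cor:undec} sends non-halting machines to systems with at most $1\le k$ words of each length, and halting machines to systems with more than $k$ words of some length. All systems used satisfy (i).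
\end{proof}

The rest of the paper proves Theorem~\ref{thm:main}. Section~\ref{sec:toy} shows the mechanism on a small system and derives from it the plan of the proof.

\section{Two growth rates compare step $p$ with step $2p$}\label{sec:toy}

In Example~\ref{ex:ternary} all deposited letters grow at one rate, and each digit of the length depends on a single step. With two rates $\beta$ and $\beta^2$, a digit depends on two different steps. Consider the system $G_0$ with letters $e,A_0,A_1,X,Y$, axiom $e$ and productions $X\to X^{16}$, $Y\to Y^{256}$ and
\[
e\to A_\kappa X^iY^j,\qquad A_\kappa\to A_\kappa X^iY^j\qquad(\kappa\in\{0,1\}),
\]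
where each step chooses a \emph{label} $\circ$ (idle), $\mathsf w$ (write) or $\mathsf r$ (read), and
\[
(i,j)=(4,\,2)\text{ for }\circ,\qquad (i,j)=(8,\,2-\kappa)\text{ for }\mathsf w,\qquad (i,j)=(12+\kappa,\,2)\text{ for }\mathsf r .
\]
The bit $\kappa$ is chosen in the first step and kept. In a derivation of $n\ge1$ steps, say that a step has \emph{position} $p$ if $p$ further steps follow it, and let $\lambda_p$ be its label and $X^{i_p}Y^{j_p}$ its deposit. This deposit ends as $X^{16^pi_p}Y^{16^{2p}j_p}$. So the final word has length $1+N$, where the coefficient of $16^p$ in $N$ collects $i_p$, if $p<n$, and $j_{p/2}$, if $p$ is even. For $n=3$,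
\[
N=j_2\cdot16^4+0\cdot16^3+(i_2+j_1)\cdot16^2+i_1\cdot16+(i_0+j_0).
\]
Write $(D_4,\dots,D_0)$ for these five coefficients. For two label sequences they are as follows.
\[
\begin{array}{c|c|c}
(\lambda_2,\lambda_1,\lambda_0)&\kappa=0&\kappa=1\\\hline
(\mathsf r,\mathsf w,\circ)&(2,\,0,\,12+2,\,8,\,6)&(2,\,0,\,13+1,\,8,\,6)\\
(\mathsf w,\mathsf r,\circ)&(2,\,0,\,10,\,12,\,6)&(1,\,0,\,10,\,13,\,6)
\end{array}
\]
In the first row the bit adds $1$ at $16^2$ for the read at position $2$ and removes $1$ at $16^{2\cdot1}$ for the write at position $1$. The changes cancel, and the two words, which begin with $A_0$ and $A_1$, both have length $1+2\cdot16^4+14\cdot16^2+8\cdot16+6=134791$. In the second row the changes fall on different powers of $16$.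

In general every coefficient is at most $13+2=15$ and the top one satisfies $D_{2n-2}\ge j_{n-1}\ge1$, so the $D_p$ are the base-$16$ digits of $N$, and $N$ determines $n$. For $p<n$ the number $\lfloor D_p/4\rfloor\in\{1,2,3\}$ names the label $\lambda_p$, because the bit and the term $j_{p/2}$ add at most $3$ to a multiple of $4$. Hence only the bit is left open, $L(G_0)$ has at most two words of each length, and the two values of the bit give the same length exactly when the read positions are the doubles of the write positions.

The map $x\mapsto 2x$ preserves order. If we list the labels by increasing position, the $k$-th write is matched with the $k$-th read and comes before it. If reads and writes also carry letters, encoded by numbers in place of the $1$ above, then the labels describe a correct run of a first-in-first-out queue. A queue controlled by a finite automaton can simulate a Turing machine, and the first letter of the word can carry the state of that automaton. Since positions decrease with time, the system guesses the run backwards. Four points remain.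
\begin{enumerate}
\item One bit yields two words. To obtain unboundedly many words of one length we let a derivation pass through many \emph{windows}, intervals of positions with one guessed computation and one bit each.
\item A read in one window might then cancel a write in another one. An end marker $\$$ and an argument with the lowest window on which two derivations differ will exclude this (Section~\ref{sec:finite}).
\item A derivation may stop inside a window, and the resulting word is in the language. The part of the computation guessed so far must not be a correct queue run by itself (Lemma~\ref{lem:suffix}).
\item The number of free bits should be controlled by $|S|$. So a computation that witnesses $m\in S$ must fit at one place only (Lemma~\ref{lem:pin}), and it must actually fit there (Lemma~\ref{lem:fit}).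
\end{enumerate}

\section{From a Turing machine to queue programs}\label{sec:queue}

\subsection*{A rewriting system}
Let $M$ be a deterministic Turing machine with a one-way infinite tape, tape alphabet $A$ containing $1$ and the blank $B$, and state set $Q$ containing a start state $q_0$ and a halting state $h\ne q_0$. The transition function $\mu$ is defined on all of $(Q\setminus\{h\})\times A$, and each step moves the head left or right. We assume that $M$, started on $1^m$ with the head on the first cell, never moves left off the tape and halts if and only if $m\in S$. Such an $M$ is obtained effectively from any machine recognizing $S$ by routine changes: read the input in unary, mark the first cell in the first step so that the left end is recognized, send acceptance to $h$, and replace rejection by an endless run to the right.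

Let $\Gamma$ be the disjoint union of $A$, $Q$ and two end markers $\triangleright,\triangleleft$. Let $R$ be the finite set of rules
\begin{align*}
qa&\to bq' &&\text{if }\mu(q,a)=(q',b,\mathrm{right}),\\
a'qa&\to q'a'b &&\text{for all }a'\in A,\text{ if }\mu(q,a)=(q',b,\mathrm{left}),\\
q\triangleleft&\to qB\triangleleft &&\text{for }q\in Q\setminus\{h\},\\
ha\to h,\quad ah&\to h &&\text{for }a\in A .
\end{align*}
We write $zxz'\Rightarrow zyz'$ for a rule $x\to y$ of $R$ and $z,z'\in\Gamma^*$, and $\Rightarrow^*$ for the reflexive and transitive closure. All left sides are nonempty, and $\triangleright$ occurs in no rule. Put
\[
\sigma_m=\triangleright q_01^m\triangleleft,\qquad \varphi=\triangleright h\triangleleft .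
\]

\begin{lemma}\label{lem:thue}
We have $\sigma_m\Rightarrow^*\varphi$ if and only if $m\in S$.
\end{lemma}

\begin{proof}
Let a word $\triangleright uqv\triangleleft$ with $u,v\in A^*$ and $q\in Q$ represent the configuration with tape $uvBB\cdots$, state $q$ and head on cell $|u|+1$. Every rule preserves this form, so all words reachable from $\sigma_m$ have it. Suppose such a word represents a configuration of the computation of $M$ on $1^m$ with $q\ne h$. Every left side contains a state, so a rule can be applied only around $q$, and exactly one application is possible. If $v=\varepsilon$, it is $q\triangleleft\to qB\triangleleft$; the new word represents the same configuration and has $v\neq\varepsilon$. If $v\ne\varepsilon$, it produces the successor configuration; for a left move the letter $a'$ exists, since $M$ does not leave the tape. Hence a word containing $h$ is reachable from $\sigma_m$ if and only if $M$ halts on $1^m$. From $\triangleright uhv\triangleleft$ the rules $ha\to h$ and $ah\to h$ lead to $\varphi$.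
\end{proof}

\subsection*{Queue programs}
A queue simulates rewriting by letting the current word circulate: a letter is either moved from the front to the back, or a left side is removed from the front and the right side is appended. A separator $\#$ marks where the word ends. Let $\#,\$\notin\Gamma$ be new letters, $\Delta=\Gamma\cup\{\#,\$\}$, and let
\[
\Theta=\{\mathsf r_a,\mathsf w_a: a\in\Delta\}
\]
be the alphabet of \emph{operations} ``read $a$'' and ``write $a$''. For $z=z_1\cdots z_k\in\Delta^*$ put $\mathsf r(z)=\mathsf r_{z_1}\cdots\mathsf r_{z_k}$ and $\mathsf w(z)=\mathsf w_{z_1}\cdots\mathsf w_{z_k}$.

A word over $\Theta$ is \emph{balanced} if it has equally many reads and writes and, for each $k$, the $k$-th write precedes the $k$-th read and carries the same letter. Let $\mathsf w_a$ append $a$ at the back of a queue, and let $\mathsf r_a$ remove the front letter, which must be $a$. The $k$-th read removes the $k$-th letter written, so a word is balanced exactly when it is a legal run from the empty queue to the empty queue. We write the content of a queue as a word with the front on the left.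

Define $\iota_m=\mathsf w(\sigma_m\#)$, a word of length $m+4$, and
\begin{gather*}
I=\{\iota_m:m\ge0\},\qquad F=\{\mathsf r_a\mathsf w_a:a\in\Gamma\cup\{\#\}\}\cup\{\mathsf r(x)\mathsf w(y):(x\to y)\in R\},\\
T=F^*\,\mathsf w_\$\,\mathsf r(\varphi\#\$),\qquad K=IT .
\end{gather*}
These languages are regular, since $F$ is finite. We call the words of $K$ \emph{programs}: a program loads $\sigma_m\#$, performs moves from $F$, writes the end marker and tries to empty the queue by reading $\varphi\#\$$. A program need not be balanced. The finite automaton will guarantee membership in $K$, and the lengths will test balance.

Every word of $F$ begins with a read, because left sides are nonempty, so every word of $T$ begins with a read or with $\mathsf w_\$$. Hence in a program $\theta$ the factor from $I$ is the longest prefix that consists of writes other than $\mathsf w_\$$. We call it the \emph{initial block} and define $m(\theta)$ by writing it as $\iota_{m(\theta)}$. We also note: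
\begin{equation}\label{eq:dollar}
\begin{array}{l}
\text{in a program, $\mathsf w_\$$ occurs once and is the last write,}\\
\text{and $\mathsf r_\$$ occurs once and is the last letter.}
\end{array}
\end{equation}

\begin{lemma}\label{lem:queue}
\begin{enumerate}
\item[(a)] If $\theta\in K$ is balanced, then $m(\theta)\in S$.
\item[(b)] Let $m\in S$, write $\sigma_m\#=y_0\cdots y_{c-1}$ with $c=m+4$, and let $\chi=\mathsf r_{y_0}\mathsf w_{y_0}\cdots\mathsf r_{y_{c-1}}\mathsf w_{y_{c-1}}$ be the \emph{full rotation}. There is $\xi\in T$ such that, for every $g\ge0$, the word $\iota_m\chi^g\xi$ is a balanced program with initial block $\iota_m$.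
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $m=m(\theta)$ and fix a factorization of $\theta$ according to $IF^*\mathsf w_\$\mathsf r(\varphi\#\$)$. We claim that after the initial block and after each $F$-factor the queue contains $v\#u$ with $u,v\in\Gamma^*$ and $\sigma_m\Rightarrow^*uv$. After the initial block this holds with $v=\sigma_m$ and $u=\varepsilon$. Consider the next $F$-factor, whose reads are legal because $\theta$ is balanced.
\begin{itemize}
\item $\mathsf r_a\mathsf w_a$ with $a\in\Gamma$ requires $v=av'$ and gives $v'\#ua$; the word $ua\cdot v'=uv$ is unchanged.
\item $\mathsf r_\#\mathsf w_\#$ requires $v=\varepsilon$ and gives $u\#$; again the word $u=uv$ is unchanged.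
\item $\mathsf r(x)\mathsf w(y)$ requires $v=xv'$, since $\#$ does not occur in $x$, and gives $v'\#uy$; here $uv=uxv'\Rightarrow uyv'$.
\end{itemize}
After the last $F$-factor, $\$$ is written and reading $\varphi\#\$$ empties the queue. So $v\#u\$=\varphi\#\$$, that is, $v=\varphi$ and $u=\varepsilon$. Thus $\sigma_m\Rightarrow^*\varphi$, and $m\in S$ by Lemma~\ref{lem:thue}.

(b) Let the queue contain $z\#$ and let $z=z'xz''\Rightarrow z'yz''$. Moving the letters of $z'$ to the back by factors $\mathsf r_a\mathsf w_a$ gives $xz''\#z'$. The factor $\mathsf r(x)\mathsf w(y)$ gives $z''\#z'y$. Moving the letters of $z''$ and then $\#$ gives $z'yz''\#$. By Lemma~\ref{lem:thue}, some word of $F^*$ therefore takes the content $\sigma_m\#$ to $\varphi\#$, and $\mathsf w_\$\mathsf r(\varphi\#\$)$ then empties the queue. Let $\xi\in T$ be the product of these two words. The rotation $\chi$ lies in $F^*$ and takes $\sigma_m\#$ to itself, so $\chi^g\xi\in T$ and $\iota_m\chi^g\xi$ is balanced.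
\end{proof}

The next lemma deals with derivations that stop inside a window. Since programs are guessed backwards, such a derivation has produced a suffix of a program. The proof uses that $\triangleright$ and $\#$ occur in no rule: after the initial block, each of them can be written only just after it has been read.

\begin{lemma}\label{lem:suffix}
No nonempty proper suffix of a program is balanced.
\end{lemma}

\begin{proof}
Let $\zeta$ be a balanced nonempty proper suffix of $\theta\in K$, and fix a factorization of $\theta$ as above. The word $\zeta$ contains the last letter $\mathsf r_\$$, hence $\mathsf w_\$$, hence by \eqref{eq:dollar} the whole final part $\mathsf w_\$\mathsf r(\varphi\#\$)$. This part contains $\mathsf r_\triangleright$ and $\mathsf r_\#$, so $\zeta$ contains $\mathsf w_\triangleright$ and $\mathsf w_\#$.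

An occurrence of $\mathsf w_\triangleright$ in $\theta$ is either the first letter of $\theta$, which is not in $\zeta$, or the end of an $F$-factor $\mathsf r_\triangleright\mathsf w_\triangleright$. Take the first $\mathsf w_\triangleright$ in $\zeta$. If the $\mathsf r_\triangleright$ before it were in $\zeta$, then $\zeta$ would read $\triangleright$ before writing it. So $\zeta$ begins with this $\mathsf w_\triangleright$, and the rest of $\zeta$ consists of whole $F$-factors and the final part. The first $\mathsf w_\#$ in $\zeta$ then belongs to a factor $\mathsf r_\#\mathsf w_\#$ inside $\zeta$, and $\zeta$ reads $\#$ before writing it. This contradicts balance.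
\end{proof}

\section{Placing programs on the doubling scale}\label{sec:place}

A \emph{placement} of a word over $\Theta$ assigns integer positions to its letters that are positive and strictly increasing from left to right. A placement of a balanced program is \emph{good} if
\begin{enumerate}
\item[(P1)] for every $k$, the position of the $k$-th read is twice the position of the $k$-th write;
\item[(P2)] the initial block and the letter after it occupy consecutive positions.
\end{enumerate}
Condition (P1) is what the lengths test. Condition (P2) leaves no gap before the first read, and together with (P1) it fixes where the program starts.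

\begin{lemma}\label{lem:pin}
If a balanced program $\theta$ has a good placement with first position $c$, then $c=m(\theta)+4$ and $m(\theta)\in S$.
\end{lemma}

\begin{proof}
Let $m=m(\theta)$. If the letter after the initial block were $\mathsf w_\$$, there would be no $F$-factor, the writes would spell $\sigma_m\#\$$ and the reads $\varphi\#\$$. These words differ in the second letter because $q_0\ne h$. So that letter is the first read. Its position is $c+m+4$ by (P2) and $2c$ by (P1). Finally $m\in S$ by Lemma~\ref{lem:queue}(a).
\end{proof}

For the converse there is a problem of room. The position of each read is forced by (P1), and the writes must fit between forced positions. At the start the writes are at distance $1$, so the first reads are at distance $2$ and leave space for one write each, whereas $\mathsf r(q\triangleleft)\mathsf w(qB\triangleleft)$ needs three writes in a row. A full rotation does nothing to the queue but doubles the distances (Figure~\ref{fig:place}), so we rotate until there is room for the whole computation.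

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=0.78cm,y=0.78cm]
\draw (0,0)--(14.4,0);
\foreach \p in {0,...,14}{\draw (\p,-0.08)--(\p,0.08); \node[below] at (\p,-0.1) {\small $\p$};}
\foreach \p/\q in {2/{\mathsf w_a},3/{\mathsf w_b},4/{\mathsf r_a},5/{\mathsf w_a},6/{\mathsf r_b},7/{\mathsf w_b},10/{\mathsf r_a},14/{\mathsf r_b}}{\node[above] at (\p,0.05) {$\q$};}
\draw[->] (2,0.75) to[bend left=50] (4,0.75);
\draw[->] (3,0.75) to[bend left=50] (6,0.75);
\draw[->] (5,0.75) to[bend left=45] (10,0.75);
\draw[->] (7,0.75) to[bend left=45] (14,0.75);
\end{tikzpicture}
\caption{A queue run placed so that a letter written at position $x$ is read at position $2x$ (arrows). Two writes followed at once by the first read must start at position $2$. The rotation at positions $4$ to $7$ rereads and rewrites both letters and doubles the distance between the pending writes from $1$ to $2$.}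
\label{fig:place}
\end{figure}

\begin{lemma}\label{lem:fit}
If $m\in S$, then some balanced program $\theta$ with $m(\theta)=m$ has a good placement with first position $c=m+4$.
\end{lemma}

\begin{proof}
Take $\chi$ and $\xi$ from Lemma~\ref{lem:queue}(b), let $g=|\xi|\ge1$ and $\theta=\iota_m\chi^g\xi$.

\emph{Initial block and rotations.} Number the letters of $\iota_m$, and the reads and the writes of each rotation, by $k=0,\dots,c-1$. Place letter $k$ of $\iota_m$ at $x^{(0)}_k=c+k$. In the $s$-th rotation, $1\le s\le g$, place read $k$ at $2x^{(s-1)}_k$ and write $k$ at $x^{(s)}_k=2x^{(s-1)}_k+1$. Read $k$ of rotation $s$ removes the letter written at $x_k^{(s-1)}$, so (P1) holds for these reads. From $x^{(s)}_k+1=2(x^{(s-1)}_k+1)$ we get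
\[
x^{(s)}_k=2^s(c+k+1)-1 .
\]
Within a rotation the positions increase, since $2x^{(s-1)}_k+1<2x^{(s-1)}_{k+1}$. Between rotations they increase, since for $s\ge0$
\begin{equation}\label{eq:slack}
2x^{(s)}_0-x^{(s)}_{c-1}=\bigl(2^{s+1}(c+1)-2\bigr)-\bigl(2^{s+1}c-1\bigr)=2^{s+1}-1\ge1 .
\end{equation}
For $s=0$ the difference is $1$: the first read sits at $2c$, right after the block $c,\dots,2c-1$. This is (P2).

\emph{The factor $\xi$.} We place its operations one by one. Before each of them the queue is nonempty, since otherwise the remaining operations would form a balanced nonempty proper suffix of $\theta$, against Lemma~\ref{lem:suffix}. Let $t$ be the last position used so far and $x_1<\dots<x_f\le t$, with $f\ge1$, the positions of the writes whose letters are still in the queue. Call this situation \emph{$\eta$-spaced} if $x_{k+1}-x_k\ge\eta$ for all $k<f$ and $2x_1-t\ge\eta$. After the rotations, $t=x^{(g)}_{c-1}$, the gaps are $2^g$, and $2x_1-t=2^{g+1}-1\ge2^g$ by \eqref{eq:slack}. So the situation is $2^g$-spaced. Let it be $\eta$-spaced with $\eta\ge2$ a power of $2$, and place the next operation at $t'$ as follows.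
\begin{itemize}
\item A write goes to $t'=t+\eta/2>t$. The new gap is $t'-x_f\ge\eta/2$, and $2x_1-t'\ge\eta/2$.
\item A read removes the letter written at $x_1$ and goes to $t'=2x_1\ge t+\eta$, as (P1) demands. If $f\ge2$, the remaining gaps are unchanged and $2x_2-t'=2(x_2-x_1)\ge2\eta$. If $f=1$, the queue is now empty and this was the last operation.
\end{itemize}
Unless we are done, the new situation is $\eta/2$-spaced. So the $j$-th operation of $\xi$, for $1\le j\le g$, starts from a $2^{g-j+1}$-spaced situation with $2^{g-j+1}\ge2$, and all of $\xi$ is placed.
\end{proof}

\section{The system $G_S$ and the digits of its lengths}\label{sec:system}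

\subsection*{Window words and their automaton}
A derivation makes one step at every position, so the positions between the operations of a placed program are filled with an idle label $\circ$. A further label $\vdash$ marks the lower end of a window. Let $\Lambda=\Theta\cup\{\circ,\vdash\}$ be the set of \emph{labels}. Let $T'$ be the set of words obtained from words of $T$ by inserting arbitrary powers of $\circ$ between consecutive letters, and let
\[
\mathcal W=\{\vdash\}\,I\,T' .
\]
No $\circ$ is allowed inside the initial block or next to it; this builds (P2) into the definition. The language $T'$ is regular, being the set of words over $\Theta\cup\{\circ\}$ that begin and end in $\Theta$ and lie in $T$ after erasing $\circ$. So $\mathcal W$ and its reversal $\mathcal W^R$ are regular. By \eqref{eq:dollar}, every word of $\mathcal W^R$ begins with $\mathsf r_\$$, ends with $\vdash$, and contains each of these two labels once.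

Let $\mathcal D$ be a deterministic finite automaton for $\mathcal W^R$, with partial transition function $\delta$ and initial state $s_0$, which is \emph{trim}: every state is reachable from $s_0$, and from every state a final state is reachable. It is computed from $M$ by the usual constructions, followed by deleting the useless states; $s_0$ survives because $\mathcal W\ne\emptyset$.

\begin{lemma}\label{lem:dfa}
\begin{enumerate}
\item[(a)] A transition leaves $s_0$ if and only if its label is $\mathsf r_\$$, and no transition enters $s_0$.
\item[(b)] A transition enters a final state if and only if its label is $\vdash$, and no transition leaves a final state.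
\item[(c)] The state $s_0$ is not final, and every non-final state has an outgoing transition.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $\delta(s,\lambda)=s'$. For any $z$ leading from $s_0$ to $s$ and any $z'$ leading from $s'$ to a final state, $z\lambda z'\in\mathcal W^R$, and such $z,z'$ exist. If $s=s_0$, the choice $z=\varepsilon$ gives $\lambda=\mathsf r_\$$. If $\lambda=\mathsf r_\$$, then $z=\varepsilon$, so $s=s_0$. If $s'=s_0$, then $z'\in\mathcal W^R$, and $z\lambda z'$ contains $\mathsf r_\$$ as its first letter and as the first letter of $z'$, which is impossible. If $s'$ is final, the choice $z'=\varepsilon$ gives $\lambda={\vdash}$. If $\lambda={\vdash}$, then $z'=\varepsilon$, so $s'$ is final. If $s$ is final, then $z\in\mathcal W^R$, and $z\lambda z'$ contains $\vdash$ as the last letter of $z$ and as its own last letter, which is impossible. Part (c) holds because $\varepsilon\notin\mathcal W^R$ and $\mathcal D$ is trim.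
\end{proof}

\subsection*{Deposits and productions}
Let $d=|\Delta|$, fix bijections $\nu:\Delta\to\{1,\dots,d\}$ and $\gamma:\Lambda\to\{1,\dots,|\Lambda|\}$, and put
\[
H=2d+2,\qquad\beta=H\,(|\Lambda|+1).
\]
Define $\rho,\omega:\Lambda\to\{0,\dots,d\}$ by $\rho(\mathsf r_a)=\omega(\mathsf w_a)=\nu(a)$, with $\rho=0$ on labels that are not reads and $\omega=0$ on labels that are not writes. For $\lambda\in\Lambda$ and $\kappa\in\{0,1\}$ let
\[
i(\lambda,\kappa)=H\gamma(\lambda)+\kappa\rho(\lambda)\ge1,\qquad j(\lambda,\kappa)=d+1-\kappa\,\omega(\lambda)\in\{1,\dots,d+1\},
\]
and let $U(\lambda,\kappa)=X^{i(\lambda,\kappa)}Y^{j(\lambda,\kappa)}$. The multiple of $H$ records the label, and the terms with $\kappa$ carry out the test. The system $G_0$ used the same formulas with $d=1$ and three labels.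

The alphabet of $G_S$ consists of $X$, $Y$, $e$ and the pairs $(s,\kappa)$, where $s$ is a state of $\mathcal D$ that is neither initial nor final and $\kappa\in\{0,1\}$. The axiom is $e$. The productions are $X\to X^\beta$, $Y\to Y^{\beta^2}$ and
\begin{align*}
e&\to e\,U(\circ,0) &&\text{(idle)},\\
e&\to(\delta(s_0,\mathsf r_\$),\kappa)\,U(\mathsf r_\$,\kappa) &&\text{for }\kappa=0,1\text{ (opening)},\\
(s,\kappa)&\to(\delta(s,\lambda),\kappa)\,U(\lambda,\kappa) &&\text{for }\lambda\ne{\vdash}\text{ with }\delta(s,\lambda)\text{ defined},\\
(s,\kappa)&\to e\,U(\vdash,\kappa) &&\text{if }\delta(s,\vdash)\text{ is defined (closing)}.
\end{align*}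
By Lemma~\ref{lem:dfa}, the states on the right sides are neither initial nor final, and every letter has a production. The system is computed from $M$, and all right sides are nonempty. By induction on the number of steps, each generated word contains exactly one letter other than $X$ and $Y$, namely its first letter, which we call \emph{active}. Since $X$ and $Y$ have one production each, Theorem~\ref{thm:main}(i) holds.

\subsection*{Runs and windows}
Each production of an active letter comes with the pair $(\lambda,\kappa)$ shown in its factor $U(\lambda,\kappa)$, and the active letter together with this pair determines the production. As before, the step of an $n$-step derivation that is followed by $p$ further steps has \emph{position} $p$. The derivation is thus described by the sequence $(\lambda_p,\kappa_p)_{0\le p<n}$ of its pairs, used in the order $p=n-1,\dots,0$. We call this sequence a \emph{run} of length $n$. With $i_p=i(\lambda_p,\kappa_p)$ and $j_p=j(\lambda_p,\kappa_p)$, the run generates the word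
\begin{equation}\label{eq:word}
\langle\text{active letter}\rangle\;X^{i_0}Y^{j_0}\;X^{\beta i_1}Y^{\beta^2j_1}\cdots X^{\beta^{n-1}i_{n-1}}Y^{\beta^{2(n-1)}j_{n-1}},
\end{equation}
because the deposit at position $p$ is rewritten $p$ more times and later deposits are inserted to its left.

A \emph{window} of a run is the interval of positions that starts, at its top, with an opening step and extends downward to the next closing step, or to position $0$ if no closing step follows. In the first case the window is \emph{complete}, in the second \emph{incomplete}. The positions outside windows are those of the idle productions. The \emph{label word} of an interval lists its labels by increasing position.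

\begin{lemma}\label{lem:windows}
\begin{enumerate}
\item[(a)] The labels of a run determine its windows. The bit is constant on each window and $0$ outside windows.
\item[(b)] The label word of a complete window is in $\mathcal W$. An incomplete window contains position $0$, and its label word is a nonempty proper suffix of a word of $\mathcal W$.
\item[(c)] Conversely, let labels $\lambda_0,\dots,\lambda_{n-1}$ and disjoint intervals $J_1,\dots,J_r\subseteq\{0,\dots,n-1\}$ be given such that each $J_t$ has its label word in $\mathcal W$ and all other labels are $\circ$. Then every choice of bits that is constant on each $J_t$ and $0$ elsewhere gives a run with windows $J_1,\dots,J_r$.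
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Go down from position $n-1$. While the active letter is $e$, the label $\circ$ means an idle step and $\mathsf r_\$$ an opening step; the window then lasts until the next $\vdash$. The productions keep the bit inside a window.

(b) By decreasing position, the labels of a window spell a path of $\mathcal D$ from $s_0$. For a complete window it ends with $\vdash$, so in a final state by Lemma~\ref{lem:dfa}(b). For an incomplete window it ends in a non-final state and, $\mathcal D$ being trim, extends by a nonempty word to a word of $\mathcal W^R$.

(c) Go down from position $n-1$ with active letter $e$. Outside the intervals use the idle production. On $J_t$ follow the accepting path of $\mathcal D$ on the reversed label word: its first transition, labeled $\mathsf r_\$$, is an opening step with either bit, and its last one, the only one labeled $\vdash$, returns to $e$.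
\end{proof}

\subsection*{Decoding the length}
Let $[\,\cdot\,]$ be $1$ or $0$ according as the enclosed condition holds or not; a term with factor $0$ is omitted. The word \eqref{eq:word} has length $1+N$ with $N=\sum_{p<n}(i_p\beta^p+j_p\beta^{2p})$. Collecting equal powers of $\beta$ gives $N=\sum_{p=0}^{2n-2}D_p\beta^p$, where
\begin{equation}\label{eq:digits}
D_p=[p<n]\bigl(H\gamma(\lambda_p)+\kappa_p\rho(\lambda_p)\bigr)+[p\text{ even}]\bigl(d+1-\kappa_{p/2}\,\omega(\lambda_{p/2})\bigr).
\end{equation}

\begin{lemma}\label{lem:decode}
Two runs $(\lambda_p,\kappa_p)_{p<n}$ and $(\lambda'_p,\kappa'_p)_{p<n'}$ generate words of equal length if and only if $n=n'$, $\lambda_p=\lambda'_p$ for all $p<n$, and the differences $\epsilon_p=\kappa_p-\kappa'_p$ satisfy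
\begin{equation}\label{eq:test}
[p<n]\;\epsilon_p\,\rho(\lambda_p)=[p\text{ even}]\;\epsilon_{p/2}\,\omega(\lambda_{p/2})\qquad(0\le p\le2n-2).
\end{equation}
\end{lemma}

\begin{proof}
In \eqref{eq:digits} we have $0\le\kappa_p\rho(\lambda_p)\le d$, and the second summand lies between $0$ and $d+1$. These two terms add up to at most $2d+1<H$, so $0\le D_p<H|\Lambda|+H=\beta$. For $n\ge1$ we also have $D_{2n-2}\ge j_{n-1}\ge1$, so $\beta^{2n-2}\le N<\beta^{2n-1}$, while $N=0$ for $n=0$. These ranges are disjoint for different $n$. So the length determines $n$, and then all $D_p$, as the base-$\beta$ digits of $N$. For $p<n$ it determines the label, since $\lfloor D_p/H\rfloor=\gamma(\lambda_p)$. For two runs with the same $n$ and the same labels, $D_p-D'_p$ is the left side of \eqref{eq:test} minus the right side. Equal lengths mean equal digits, and both directions follow.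
\end{proof}

\section{Finite $S$: the lowest window}\label{sec:finite}

Erasing $\vdash$ and $\circ$ from the label word $\vdash\iota\,\xi'$ of a complete window, where $\iota\in I$ and $\xi'\in T'$, leaves a program with initial block $\iota$. The positions of its letters form a placement, since they lie above the position of $\vdash$ and so are positive, and (P2) holds by the definition of $\mathcal W$. Call the window \emph{good} if it is complete, its program is balanced and (P1) holds. By Lemma~\ref{lem:windows}(a), the labels of a run determine its good windows.

\begin{lemma}\label{lem:count}
A run has at most $|S|$ good windows.
\end{lemma}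

\begin{proof}
By Lemma~\ref{lem:pin}, the first position $c$ of the initial block of a good window satisfies $c-4\in S$. Windows are disjoint, so different windows have different $c$.
\end{proof}

It remains to see that good windows control the number of runs of a given length. Equation \eqref{eq:test} links position $p$ to position $p/2$ regardless of windows, so changing the bits of two windows that are not good could, in principle, leave the length unchanged. In the lowest window where two runs differ, the partner $p/2$ of a read has no other window to lie in. The partner $2x$ of a write could lie in a higher window, and here the end marker enters: the top read $\mathsf r_\$$ locates the last write $\mathsf w_\$$ at half the top position, which keeps the doubles of all writes inside.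

\begin{lemma}\label{lem:lowest}
Let two distinct runs generate words of equal length. Then they have the same windows, their bits differ on some window, and the lowest window $J$ on which the bits differ is good.
\end{lemma}

\begin{proof}
By Lemmas \ref{lem:decode} and \ref{lem:windows}(a), the runs have the same length $n$, labels and windows, the differences $\epsilon_p$ vanish outside windows, are constant on each window and not all zero, and \eqref{eq:test} holds. Let $\epsilon=\pm1$ be the value of $\epsilon_p$ on $J$ and $P<n$ the top position of $J$, so $\lambda_P=\mathsf r_\$$. By the choice of $J$,
\begin{equation}\label{eq:low}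
p\le P\text{ and }\epsilon_p\ne0\quad\Longrightarrow\quad p\in J .
\end{equation}
Let $\zeta$ be the word of reads and writes in $J$, by increasing position. By Lemma~\ref{lem:windows}(b), the label word of $J$ is a suffix of a word $\vdash\iota\,\xi'\in\mathcal W$, so $\zeta$ is a nonempty suffix of the program $\theta$ obtained from that word.

\emph{Position $0$.} If $0\in J$, then \eqref{eq:test} at $p=0$ gives $\rho(\lambda_0)=\omega(\lambda_0)$. No label has both values nonzero, so $\lambda_0$ is neither a read nor a write. Thus all reads and writes in $J$ have positions at least $1$.

\emph{Reads.} Let $p\in J$ and $\lambda_p=\mathsf r_a$. The left side of \eqref{eq:test} is $\epsilon\nu(a)\ne0$. So $p$ is even and $\epsilon_{p/2}\ne0$, whence $p/2\in J$ by \eqref{eq:low}. Then $\omega(\lambda_{p/2})=\nu(a)$, that is, $\lambda_{p/2}=\mathsf w_a$. In particular $P/2\in J$ and $\lambda_{P/2}=\mathsf w_\$$.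

\emph{Writes.} Let $x\in J$ and $\lambda_x=\mathsf w_a$. By \eqref{eq:dollar}, $\mathsf w_\$$ is the last write of $\zeta$, so $x\le P/2$ and $2x\le P<n$. Equation \eqref{eq:test} at $p=2x$ reads $\epsilon_{2x}\rho(\lambda_{2x})=\epsilon\nu(a)\ne0$. So $2x\in J$ by \eqref{eq:low}, and then $\rho(\lambda_{2x})=\nu(a)$, that is, $\lambda_{2x}=\mathsf r_a$.

Hence $x\mapsto2x$ is a bijection from the write positions of $J$ onto the read positions of $J$. It preserves order, so it sends the $k$-th write to the $k$-th read; it preserves the letter; and $2x>x$ since $x\ge1$. So $\zeta$ is balanced and (P1) holds. If $J$ is complete, it is good.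

Suppose $J$ is incomplete. By Lemma~\ref{lem:suffix}, $\zeta=\theta$. So the label word of $J$ is a proper suffix of $\vdash\iota\,\xi'$ that contains all of $\iota$, and therefore equals $\iota\,\xi'$. Its first letter $\mathsf w_\triangleright$ sits at the lowest position of $J$, which is $0$. This contradicts the statement on position $0$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}(ii)]
Fix a length $\ell$. By Lemma~\ref{lem:decode}, all runs that generate words of length $\ell$ have the same labels, hence the same set $\mathcal B$ of good windows, and $|\mathcal B|\le|S|$ by Lemma~\ref{lem:count}. By Lemma~\ref{lem:lowest}, two distinct such runs have different bits on some window of $\mathcal B$. So there are at most $2^{|\mathcal B|}\le2^{|S|}$ such runs, and every word of length $\ell$ in $L(G_S)$ comes from one of them.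
\end{proof}

\begin{remark}
A run has at most one incomplete window. Without the last paragraph of the proof of Lemma~\ref{lem:lowest} one could count its bit as free and obtain the bound $2^{|S|+1}$, which suffices for slenderness. The bound $2^{|S|}$ is what gives one word per length for $S=\emptyset$, as used in Corollaries \ref{cor:undec} and \ref{cor:complete}.
\end{remark}

\section{Infinite $S$: many free bits}\label{sec:infinite}

\begin{proof}[Proof of Theorem~\ref{thm:main}(iii)]
Let $r\ge1$. We choose $m_1,\dots,m_r\in S$ one after the other, each with a balanced program $\theta_t$, $m(\theta_t)=m_t$, and a good placement from Lemma~\ref{lem:fit} with first position $c_t=m_t+4$ and last position $P_t$. Since $S$ is infinite, $m_{t+1}$ can be taken so large that $c_{t+1}-1>P_t$. Then the intervals $J_t=\{c_t-1,\dots,P_t\}$ are disjoint. Let $n=P_r+1$. Label the positions $0,\dots,n-1$ by putting the letters of $\theta_t$ at their positions, $\vdash$ at $c_t-1$, and $\circ$ everywhere else. By (P2), no $\circ$ appears in $J_t$ before the letter that follows the initial block, so the label word of $J_t$ is in $\mathcal W$. By Lemma~\ref{lem:windows}(c), each $(b_1,\dots,b_r)\in\{0,1\}^r$ gives a run with bit $b_t$ on $J_t$.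

\emph{The lengths are equal.} By the formulas for $i$ and $j$, the number $N$ equals a constant plus $\sum_tb_tE_t$, where
\[
E_t=\sum_{p\in J_t}\rho(\lambda_p)\,\beta^p-\sum_{x\in J_t}\omega(\lambda_x)\,\beta^{2x}.
\]
If the $k$-th write of $\theta_t$ has letter $a$ and position $x$, then the $k$-th read has letter $a$ and position $2x$, and the two contribute $-\nu(a)\beta^{2x}$ and $+\nu(a)\beta^{2x}$. So $E_t=0$ for all $t$.

\emph{The words are distinct.} All exponents in \eqref{eq:word} are positive, so the maximal blocks of $Y$ in the word are the displayed ones, and the word determines every $j_p$. At the position of $\mathsf w_\$$ in $J_t$ this number is $d+1-b_t\nu(\$)$, which determines $b_t$.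

Thus $L(G_S)$ contains $2^r$ words of one length, for every $r$, and is not slender.
\end{proof}

Part (i) and the effectiveness of the construction were shown in Section~\ref{sec:system}, so the proof of Theorem~\ref{thm:main} is complete.

\begin{remark}
Condition (P2) is what makes the construction count the elements of $S$. Multiplying all positions of a placement by a positive integer preserves (P1). If $\circ$ were allowed within and after the initial block, the multiples of one placement by the powers of a large integer would put the same balanced program into arbitrarily many disjoint windows, and the proof above would give a non-slender language as soon as $S\ne\emptyset$.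
\end{remark}

\begin{thebibliography}{9}

\bibitem{slender}
\emph{On slender 0L languages}, 2000. \texttt{https://core.ac.uk/download/pdf/82095561.pdf}

\bibitem{rogers}
Rogers, \emph{Theory of Recursive Functions and Effective Computability}.

\end{thebibliography}
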